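# Spaces with very small $d_n$ and a subspace without the approximation property

Throughout, "space" means an infinite dimensional Banach space, and "subspace of a space" may be finite dimensional. The letter $|\cdot|$ always stands for a Euclidean norm, that is, one that comes from an inner product. Inner products $\langle\cdot,\cdot\rangle$ are linear in the first variable, and $\|a\|_{HS}$ is the Hilbert–Schmidt norm of a matrix.

## 1. Nearly Euclidean spaces, and the guess that all their subspaces have the AP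

If all $n$-dimensional subspaces of $X$ are close to Hilbert space, with an error that grows slowly in $n$, must every closed subspace of $X$ have the approximation property? The first guess is yes: Hilbert space is the best behaved space there is, and slow growth should leave room for approximation. Let us fix the words and test this guess.

**Definition (AP, HAP).** A Banach space $Z$ has the approximation property (AP) if for every compact $K\subset Z$ and every $\varepsilon>0$ there is a finite rank bounded linear operator $T$ on $Z$ with $\|Tx-x\|<\varepsilon$ for all $x\in K$. A space $X$ has the hereditary approximation property (HAP), or is HAPpy, if every closed subspace of $X$ has the AP.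

For example $\ell_2$ is HAPpy. A closed subspace is a Hilbert space, and if $F$ is the span of a finite $\varepsilon/3$-net of $K$, the orthogonal projection $T$ onto $F$ satisfies $\|Tx-x\|\le\varepsilon/3$ on $K$.

**Definition ($d_n$).** Let $d(E,F)=\inf\{\|T\|\,\|T^{-1}\|: T:E\to F \text{ an isomorphism}\}$ be the Banach–Mazur distance, and
$$d_n(X)=\sup\{d(E,\ell_2^n): E\subset X,\ \dim E=n\}.$$

Clearly $d_n(\ell_2)=1$. At the other end, $d(\ell_\infty^n,\ell_2^n)=\sqrt n$. The identity shows "$\le$". For "$\ge$", average over signs: for an isomorphism $T:\ell_\infty^n\to\ell_2^n$,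
$$\|T\|^2\ge\mathbb E\,\Big|T\sum_i\pm e_i\Big|^2=\sum_i|Te_i|^2\ge n\,\|T^{-1}\|^{-2}.$$
Every $X$ has $d_n(X)\le\sqrt n$ by John's theorem.

We use the following remark constantly. The infimum in $d(E,\ell_2^n)$ is attained: scale so that $\|T_j^{-1}\|=1$ along a minimizing sequence and pass to a limit $T$, for which $|Tx|\ge\|x\|$ still holds. With this scaling $|x|:=|Tx|$ is a Euclidean norm on $E$. If $\dim W\le n$, enclose $W$ in an $n$-dimensional subspace of $X$ and restrict. So:
$$\text{if } W\subset X,\ \dim W\le n, \text{ there is a Euclidean norm on } W \text{ with } \|\cdot\|\le|\cdot|\le d_n(X)\|\cdot\|.\tag{1}$$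
In particular $d_n(X)$ is nondecreasing in $n$.

**The question.** Question 12 of the source "Hereditary Approximation Property" (http://www.math.tamu.edu/~johnson/HAP5.2.4.pdf) reads: must $X$ be HAPpy if $d_n(X)=o(\log n)$? Two facts point to "yes". By Johnson–Szankowski, $X$ is HAPpy if $d_n(X)$ tends to infinity sufficiently slowly (a rate of inverse Ackermann type). By Pisier, weak Hilbert spaces are HAPpy.

**First test: $d_n$ bounded.** We build projections onto finite dimensional subspaces with norm controlled by $d_n$. The tools return in the last two sections. Scalars are real or complex.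

**Lemma 1 (nets).** Let $V$ be an $m$-dimensional normed space. Its unit sphere contains a $\frac12$-net $(\eta_l)$ of at most $25^m$ elements, and every $f\in V$ can be written $f=\sum_lc_l\eta_l$ with $\sum_l|c_l|\le2\|f\|$.

*Proof.* Take a maximal subset of the sphere whose points have mutual distances $>\frac12$. It is a $\frac12$-net. The open balls of radius $\frac14$ around its points are disjoint and lie in the ball of radius $\frac54$. The real dimension is at most $2m$, so comparing volumes gives at most $5^{2m}=25^m$ points. For the expansion let $f_0=f$. If $f_i\ne0$, choose a net element $\eta$ within $\frac12$ of $f_i/\|f_i\|$ and put $f_{i+1}=f_i-\|f_i\|\eta$, so $\|f_{i+1}\|\le\frac12\|f_i\|$. Then $\|f_i\|\le2^{-i}\|f\|$, and $f$ is the sum of the terms $\|f_i\|\eta$, whose coefficients sum to at most $2\|f\|$. Group equal net elements. $\square$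

**Lemma 2 (projections).** Let $Y$ be a closed subspace of $X$, $F\subset Y$, $\dim F=m$, and write $d_n=d_n(X)$. There is a projection $Q^1:Y\to F$ onto $F$ with $\|Q^1\|\le2d_{m+25^m}$.

*Proof.* Put $d=d_{m+25^m}$. For $z\in Y\otimes F^*$ let $\pi(z)=\inf\sum_i\|y_i\|\|f_i^*\|$ over all finite representations $z=\sum_iy_i\otimes f_i^*$. On the subspace $F\otimes F^*$ there is the trace, $\operatorname{tr}(f\otimes f^*)=f^*(f)$. We claim that
$$|\operatorname{tr}z|\le2d\,\pi(z)\qquad(z\in F\otimes F^*),$$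
although the representations that define $\pi(z)$ may use vectors $y_i$ outside $F$.

Let $z=\sum_iy_i\otimes f_i^*$ with $y_i\in Y$. Expand $f_i^*=\sum_lc_{il}\eta_l$ by Lemma 1 in a $\frac12$-net of the sphere of $F^*$. Then $z=\sum_ly_l'\otimes\eta_l$ with $y'_l=\sum_ic_{il}y_i$. There are at most $25^m$ terms, and $\sum_l\|y_l'\|\le2\sum_i\|y_i\|\|f_i^*\|$. Let $W=F+\operatorname{span}\{y_l'\}$, of dimension at most $m+25^m$. Take the Euclidean norm (1) on $W$ and let $P:W\to F$ be the orthogonal projection for it. Then $\|Pw\|\le|Pw|\le|w|\le d\|w\|$. Since $z\in F\otimes F^*$, we have $z=(P\otimes I)z=\sum_lPy_l'\otimes\eta_l$. Hence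
$$|\operatorname{tr}z|=\Big|\sum_l\eta_l(Py'_l)\Big|\le d\sum_l\|y_l'\|\le2d\sum_i\|y_i\|\|f^*_i\|.$$
The infimum over representations proves the claim.

By Hahn–Banach extend $\operatorname{tr}$ to a linear $\Phi$ on $Y\otimes F^*$ with $|\Phi|\le2d\,\pi$. For fixed $y$ the map $f^*\mapsto\Phi(y\otimes f^*)$ is a functional on $F^*$ of norm $\le2d\|y\|$, hence evaluation at a vector $Q^1y\in F$ with $\|Q^1y\|\le 2d\|y\|$, and $Q^1$ is linear. For $y\in F$ we have $f^*(Q^1y)=\operatorname{tr}(y\otimes f^*)=f^*(y)$ for all $f^*$, so $Q^1y=y$. $\square$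

If $d:=\sup_nd_n(X)<\infty$, the guess is correct. Let $Y\subset X$ be closed, $K\subset Y$ compact, and let $F$ be the span of a finite $\delta$-net of $K$ contained in $K$. For $x\in K$ and a net point $f$ with $\|x-f\|\le\delta$,
$$\|Q^1x-x\|=\|Q^1(x-f)-(x-f)\|\le(1+2d)\delta,$$
which is $<\varepsilon$ for small $\delta$.

**Second test: block subspaces of $\ell_2$-sums.** Let $X=(\bigoplus_kE_k)_{\ell_2}$ with $\dim E_k<\infty$. A subspace $(\bigoplus_kF_k)_{\ell_2}$ with $F_k\subset E_k$ has the AP, whatever $d_n(X)$ is: the projections $P_n$ onto the first $n$ coordinates have norm at most $1$ and finite rank, and $P_nx\to x$ uniformly on compact sets. So a bad subspace of such a sum has to straddle the blocks.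

**Where the first test stops.** If $d_n\to\infty$, the estimate above becomes $(1+2d_{m+25^m})\delta$ with $m=m(\delta)$ the size of the $\delta$-net, and nothing ties $m(\delta)$ to $\delta$. Already in $\ell_2$, with an orthonormal sequence $(f_j)$ and $K=\{0\}\cup\{s_jf_j\}$, $s_j\downarrow0$, the points with $s_j>2\delta$ have mutual distances $>2\delta$, so $m(\delta)\ge\#\{j:s_j>2\delta\}$, which may grow as fast as we please. However slowly $d_n$ tends to infinity, this argument alone gives nothing.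

## 2. The iterated logarithm as the scale on which things happen

**Definition ($\log^*$).** $\log^*x$ is the least number of times that the natural logarithm must be applied to $x$ to reach a value $\le1$.

For example, $16\mapsto2.77\ldots\mapsto1.02\ldots\mapsto0.02\ldots$, so $\log^*16=3$, and $\log^*(e^{16})=4$. The function is nondecreasing, and $\log^*x=1+\log^*(\log x)$ for $x>1$. For $x\ge1$ we have $\log^*x\le1+\log x$. This is clear if $x\le e$, and for $x>e$ we get inductively $\log^*x\le2+\log\log x\le1+\log x$ because $1+\log y\le y$.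

The guess is wrong at the rate $o(\log n)$.

**Theorem A.** Let $\lambda:\mathbb N\to(1,\infty)$ be nondecreasing with $\sum_k1/\lambda_k<\infty$. There is a space $X$, an $\ell_2$-sum of finite dimensional spaces, with
$$d_n(X)\le\sqrt2\,\lambda(\log^*n)\qquad(n\ge2^{16}),$$
that has a closed infinite dimensional subspace $E$ failing the AP. This holds for real and for complex scalars.

Here $\lambda_k=\lambda(k)$. Take $\lambda_k=(k+1)^2$. Then $d_n(X)=O((\log^*n)^2)$, and $\log^*n=1+\log^*(\log n)\le2+\log\log n$, so $d_n(X)=o(\log n)$. The answer to Question 12 is therefore **no**. One may also take $\lambda_k=(k+1)^{1+\varepsilon}$. Of course $d_n(E)\le d_n(X)$.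

On a slower scale, still expressed through $\log^*n$, the guess is right.

**Theorem B.** If $d_n(X)=o\big((\log\log^*n)^{1/10}\big)$, then every closed subspace $Y$ of $X$ has the following property: for each finite dimensional $F\subset Y$ there is a finite rank $T:Y\to Y$ with $T|_F=I_F$ and $\|T\|\le4$. In particular $X$ is HAPpy.

What happens between the two rates is not settled here. Sections 3–8 prove Theorem A (with complex scalars up to Section 7), and Sections 9–10 prove Theorem B.

## 3. Normalized traces, and a functional that vanishes on finite rank operators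

To show that a space fails the AP, we look for a functional that separates the identity from the finite rank operators and sees only a compact set.

**Lemma 3.** Let $E$ be a Banach space, $K\subset E$ compact, $C<\infty$, and $\beta$ a linear functional on the bounded operators on $E$ with $\beta(I)=1$, with $\beta(T)=0$ for all bounded finite rank $T$, and with $|\beta(T)|\le C\sup_{x\in K}\|Tx\|$. Then $E$ fails the AP.

*Proof.* If $T$ had finite rank and $\sup_K\|Tx-x\|<1/(2C)$, then $1=|\beta(I-T)|\le\frac12$. $\square$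

**Test on Hilbert space.** Let $\ell_2=\bigoplus_kZ_k$ be an orthogonal sum with $\dim Z_k=n_k\to\infty$ and orthogonal projections $P_k$, and let $\beta_k(T)=\frac1{n_k}\operatorname{tr}(P_kTP_k)$. Then $\beta_k(I)=1$, and $|\beta_k(T)|\le\|T\|\operatorname{rank}(T)/n_k\to0$ for finite rank $T$. So a limit of the $\beta_k$ would be a candidate. But for $T=\sum_kP_{2k}$ the numbers $\beta_k(T)$ alternate between $0$ and $1$: nothing in $\ell_2$ couples a block to the next one.

We want a norm that does couple them, through an estimate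
$$|\beta_k(T)-\beta_{k+1}(T)|\le c_k\max_i\|T\varphi_i^k\|,\qquad\sum_kc_k<\infty,\quad\sup_{k,i}\|\varphi_i^k\|<\infty,\tag{2}$$
with finitely many $i$ for each $k$. Then the limit exists for every $T$, and since $\sum c_k$ still converges after division by suitable $\rho_k\downarrow0$, the limit is controlled on the compact set made of the $\rho_k\varphi_i^k$.

Here is a way to get (2). Let $u_i\in Z_k$ and $v_i\in Z_{k+1}$ be unit vectors, and expand, for an operator $T$ on a Euclidean $Z_k\oplus Z_{k+1}$,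
$$\langle T(u_i-v_i),u_i+v_i\rangle=\langle Tu_i,u_i\rangle-\langle Tv_i,v_i\rangle+\langle Tu_i,v_i\rangle-\langle Tv_i,u_i\rangle.$$
If the $u_i$ and the $v_i$ are spread evenly, the average over $i$ of the first two terms is $\beta_k(T)-\beta_{k+1}(T)$; if they are spread independently of each other, the cross terms average to $0$. It remains to choose a norm in which $\varphi_i=u_i-v_i$ is bounded while the functional $y_i=u_i+v_i$ has small norm $c_k$. The two demands do not contradict each other, because $\langle u_i-v_i,u_i+v_i\rangle=0$. But the demand on $\varphi_i$ must hold against all the $y_j$, so $\langle u_i,u_j\rangle$ and $\langle v_i,v_j\rangle$ should be small for $i\ne j$. Finally, $Z_{k+1}$ takes part in two couplings, with $Z_k$ and with $Z_{k+2}$, so the vectors $v_i^k$ and $u_j^{k+1}$, which both live in $Z_{k+1}$, should be nearly orthogonal too.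

## 4. Evenly spread, nearly orthogonal vectors from characters

From here to the end of Section 7 scalars are complex. Let
$$n_1=2^{16},\qquad n_{k+1}=\lceil e^{\sqrt{n_k}}\,\rceil,\qquad N_k=n_k+n_{k+1},\qquad\Lambda_k=\tfrac13n_k^{1/4}.$$
The function $\sqrt n-2\log n-\log2$ is increasing for $\sqrt n>4$ and positive at $n=2^{16}$ ($e^{256}>2^{33}$). So $e^{\sqrt n}\ge2n^2$ for $n\ge2^{16}$, and therefore
$$n_{k+1}\ge2n_k^2,\qquad N_k\le n_k+1+e^{\sqrt{n_k}}\le2e^{\sqrt{n_k}},\qquad N_k\le2n_{k+1}.$$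
Moreover
$$n_k^{1/8}\ge\sqrt3\,2^k\quad\text{for all }k.\tag{3}$$
For $k=1$ this says $4\ge2\sqrt3$. Inductively, $n_{k+1}^{1/8}\ge n_k^{1/4}\ge3\cdot4^k\ge\sqrt3\,2^{k+1}$. Squaring (3) gives $\Lambda_k\ge4^k$.

**Proposition 4.** There are spaces $Z_k\cong\ell_2^{n_k}$ $(k\ge1)$, finite index sets $I_k$, and unit vectors $u_i^k\in Z_k$, $v_i^k\in Z_{k+1}$ $(i\in I_k)$ such that

(a) $\frac1{|I_k|}\sum_i\langle\cdot,u_i^k\rangle u_i^k=\frac1{n_k}I_{Z_k}$, $\ \frac1{|I_k|}\sum_i\langle\cdot,v_i^k\rangle v_i^k=\frac1{n_{k+1}}I_{Z_{k+1}}$, $\ \sum_i\langle\cdot,u_i^k\rangle v_i^k=0$, $\ \sum_i\langle\cdot,v_i^k\rangle u_i^k=0$;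

(b) $|\langle u_i^k,u_j^k\rangle|\le1/\Lambda_k$ and $|\langle v_i^k,v_j^k\rangle|\le1/\Lambda_k$ for $i\ne j$;

(c) $|\langle v_i^k,u_j^{k+1}\rangle|\le1/\Lambda_{k+1}$ for all $i\in I_k$, $j\in I_{k+1}$.

**A small model.** Let $\omega=e^{2\pi i/3}$ and split the three characters of $\mathbb Z_3$ into $A=\{1\}$ and $B$, the other two. Put $u_g=1\in\mathbb C$ and $v_g=\frac1{\sqrt2}(\omega^g,\omega^{2g})\in\mathbb C^2$. The off-diagonal entry of $\frac13\sum_g\langle\cdot,v_g\rangle v_g$ is $\frac16\sum_g\omega^{-g}=0$ and its diagonal entries are $\frac12$. The cross sums vanish since $\sum_g\omega^g=0$. For $g\ne h$, $\langle v_g,v_h\rangle=\frac12(\omega+\omega^2)=-\frac12=-\frac12\langle u_g,u_h\rangle$. So (a) comes for free, and the inner products of the $v$'s are a small multiple of those of the $u$'s if $B$ is much larger than $A$. Only the inner products of the $u$'s are bad here. A random choice of $A$ in a large group repairs this.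

*Proof.* Fix $k$ and write $n=n_k$, $N=N_k$, $G=\mathbb Z_N$, with dual group $\hat G$.

**Step 1: a set of characters with small sums.** The aim is a set $A_k\subset\hat G$ with $|A_k|=n$ and
$$\Big|\frac1n\sum_{\chi\in A_k}\chi(g)\Big|\le\frac1{\Lambda_k}\qquad(g\ne0).$$
Choose independent uniform $\chi_1,\dots,\chi_n\in\hat G$. For $g\ne0$, $\mathbb E\chi_l(g)=0$. Hoeffding's inequality says that the mean of $n$ independent centered variables with values in $[-1,1]$ has modulus $\ge s$ with probability at most $2e^{-ns^2/2}$. If $|\frac1n\sum_l\chi_l(g)|\ge t$, then the real or the imaginary part is at least $t/\sqrt2$ in modulus, so this has probability at most $4e^{-nt^2/4}$. Put $t=1/\Lambda_k=3n^{-1/4}$. The union over $g\ne0$ has probability at most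
$$4Ne^{-9\sqrt n/4}\le8e^{\sqrt n-9\sqrt n/4}=8e^{-5\sqrt n/4}<\tfrac14.$$
The $\chi_l$ fail to be distinct with probability at most $n^2/(2N)\le\frac14$, since $N\ge n_{k+1}\ge2n^2$. So with positive probability the $\chi_l$ are distinct and all sums are small; let $A_k$ be the set of the $\chi_l$.

**Step 2: the vectors.** Let $B_k=\hat G\setminus A_k$, so $|B_k|=N-n_k=n_{k+1}$. For $g\ne0$ we have $\sum_{\hat G}\chi(g)=0$, hence $\sum_{B_k}\chi(g)=-\sum_{A_k}\chi(g)$. Do this for every $k$; put $I_k=\mathbb Z_{N_k}$, $Z_k=\mathbb C^{A_k}$, and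
$$u_g=n_k^{-1/2}(\chi(g))_{\chi\in A_k}\in Z_k,\qquad\tilde v_g=n_{k+1}^{-1/2}(\chi(g))_{\chi\in B_k}\in\mathbb C^{B_k}.$$
These are unit vectors. The matrix of $\frac1N\sum_g\langle\cdot,u_g\rangle u_g$ has entries $\frac1{n_kN}\sum_g\chi(g)\overline{\chi'(g)}$, which is $\frac1{n_k}$ if $\chi=\chi'$ and $0$ otherwise. The same holds for $\tilde v_g$ with $n_{k+1}$. The cross sums have entries proportional to $\sum_g\chi(g)\overline{\chi'(g)}$ with one of $\chi,\chi'$ in $A_k$ and the other in $B_k$, and these vanish since $A_k\cap B_k=\emptyset$. So (a) holds for $u,\tilde v$. For $g\ne h$,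
$$\langle u_g,u_h\rangle=\frac1{n_k}\sum_{\chi\in A_k}\chi(g-h),\qquad|\langle\tilde v_g,\tilde v_h\rangle|=\frac1{n_{k+1}}\Big|\sum_{\chi\in A_k}\chi(g-h)\Big|=\frac{n_k}{n_{k+1}}|\langle u_g,u_h\rangle|,$$
which gives (b).

**Step 3: a generic identification of $\mathbb C^{B_k}$ with $Z_{k+1}$.** The vectors $\tilde v_g$ must be moved into $Z_{k+1}=\mathbb C^{A_{k+1}}$, of the same dimension $m:=n_{k+1}$, so that (c) holds. Put $v_g^k=W\tilde v_g^k$ with $W:\mathbb C^{B_k}\to\mathbb C^{A_{k+1}}$ unitary. Any such $W$ preserves (a) and (b). Let $W$ be Haar-random. For fixed unit vectors $v,u$ the vector $Wv$ is uniform on the unit sphere of $\mathbb C^m$, and for $0\le t\le1$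
$$P(|\langle Wv,u\rangle|\ge t)=(1-t^2)^{m-1}.$$
To see this for $t<1$, realize $|\langle Wv,u\rangle|^2$ as $E_1/(E_1+\dots+E_m)$, where the $E_j$ (squared moduli of independent complex Gaussians) are independent standard exponentials. With $s=t^2/(1-t^2)$ the probability is $P(E_1\ge s(E_2+\dots+E_m))=(\mathbb Ee^{-sE_2})^{m-1}=(1+s)^{-(m-1)}=(1-t^2)^{m-1}$.

For $t=3m^{-1/4}=1/\Lambda_{k+1}$ this is at most $e^{-9(m-1)/\sqrt m}\le e^{-8\sqrt m}$, as $m\ge9$. The number of pairs $(i,j)\in I_k\times I_{k+1}$ is $N_kN_{k+1}\le2m\cdot2e^{\sqrt m}$, and $4me^{\sqrt m}e^{-8\sqrt m}=4me^{-7\sqrt m}<1$. So some $W$ gives (c). $\square$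

From now on fix these vectors, put $H_k=Z_k\oplus Z_{k+1}$ with its Euclidean norm, and $y_i^k=u_i^k+v_i^k\in H_k$. Then $|y_i^k|=\sqrt2$ and $|\langle y_i^k,y_j^k\rangle|\le2/\Lambda_k$ for $i\ne j$.

## 5. A plain weighted norm contains $\ell_\infty^n$

We need a norm on $H_k$ in which $\langle\cdot,y_i^k\rangle$ has norm about $1/\lambda_k$. The obvious one, for a weight $w=w_k$, is
$$\|x\|_w=\max\big(|x|,\ w\max_{i\in I_k}|\langle x,y_i^k\rangle|\big).$$
Any $w_k\ge\lambda_k$ makes the functionals small enough. But $w_k\to\infty$, since $\sum1/\lambda_k<\infty$, and this ruins $d_n$.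

**The exact point of failure.** Fix $n$ and choose $k$ with $|I_k|\ge n$, $\Lambda_k\ge4n$ and $w^2\ge2n$. Let $x=\sum_{i=1}^na_iy_i$ for $n$ of the vectors $y_i=y_i^k$, and $M=\max|a_i|$. Then
$$|x|^2\le2nM^2+n^2M^2\cdot\frac2{\Lambda_k}\le\tfrac52nM^2\le\tfrac54w^2M^2.$$
For every $j\in I_k$, $|\langle x,y_j\rangle|\le2M+2nM/\Lambda_k\le\frac52M$. If $|a_i|=M$, then $|\langle x,y_i\rangle|\ge2M-2nM/\Lambda_k\ge\frac32M$. Hence
$$\tfrac32w\max|a_i|\le\|x\|_w\le\tfrac52w\max|a_i|,$$
so the span is at distance at most $\frac53$ from $\ell_\infty^n$, and $d_n\ge\frac35\sqrt n$ for the $\ell_2$-sum of these spaces, for every $n$. The trouble is that a block with a very large index, which should look Euclidean to a space of fixed dimension $n$, shows an $\ell_\infty^n$ instead.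

The remedy is to take the huge weight $w=\Lambda_k$, which is affordable by (b) and (c), and then to interpolate back toward $H_k$ with a tiny parameter $\theta_k$ chosen so that $\Lambda_k^{\theta_k}=\lambda_k$. The functionals then have norm about $\lambda_k^{-1}$, while distances to $\ell_2^n$ are at most $n^{\theta_k/2}$ instead of $\sqrt n$. Since $\theta_k=\log\lambda_k/\log\Lambda_k$, this is close to $1$ unless $\log n$ is comparable with $\log n_k/\log\lambda_k$. Block $k$ becomes visible only for $n$ about as large as $n_{k-1}$, and because $n_k\approx e^{\sqrt{n_{k-1}}}$, a dimension $n$ meets only about $\log^*n$ blocks.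

## 6. Interpolating toward Hilbert space, and the bound on $d_n(X)$

**Step 1: a criterion for being close to $\ell_2^n$.** The lemma below produces a Euclidean norm from inequalities about matrices. It matters that only matrices with $\|a\|_{HS}\le\sqrt n$ have to be tested.

**Lemma 5.** Let $\dim E=n$ and $C\ge1$. Suppose $\sum_i\|\sum_ja_{ij}x_j\|^2\le C^2\sum_j\|x_j\|^2$ for all $r$, all $x_1,\dots,x_r\in E$ and all $r\times r$ matrices $a$ with $\|a\|_{\ell_2^r\to\ell_2^r}\le1$ and $\|a\|_{HS}\le\sqrt n$. Then there is a positive definite hermitian form $h$ on $E$ with $\|x\|^2\le h(x)\le C^2\|x\|^2$ for all $x$. In particular $d(E,\ell_2^n)\le C$.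

*Proof.* Let $\mathcal H$ be the real finite dimensional space of hermitian forms on $E$, and for $x\in E$ let $\delta_x\in\mathcal H^*$, $\delta_x(h)=h(x):=h(x,x)$. In $\mathcal H^*\times\mathbb R$ consider, over all finite families,
$$P=\Big\{\Big(\sum\delta_{x_j},t\Big):t\ge C^2\sum\|x_j\|^2\Big\},\qquad S=\Big\{\Big(\sum\delta_{y_i},t\Big):t\le\sum\|y_i\|^2\Big\}.$$
Both are convex cones: concatenate families for sums, and scale vectors by $\sqrt s$ for multiples by $s\ge0$. So $P-S$ is a convex cone.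

We claim $(0,-1)\notin P-S$. Otherwise there are families with $\sum\delta_{x_j}=\sum\delta_{y_i}$ and $C^2\sum\|x_j\|^2\le\sum\|y_i\|^2-1$. Pad both with zeros to the same length $r$. Testing on the forms $|\xi(\cdot)|^2$, $\xi\in E^*$, gives $\sum_j|\xi(x_j)|^2=\sum_i|\xi(y_i)|^2$. So $(\xi(x_j))_j\mapsto(\xi(y_i))_i$ is a well defined linear isometry from $V=\{(\xi(x_j))_j:\xi\in E^*\}\subset\ell_2^r$ into $\ell_2^r$, and $\dim V\le n$. Precompose it with the orthogonal projection of $\ell_2^r$ onto $V$. The resulting matrix $a$ has $\|a\|\le1$ and rank $\le n$, so $\|a\|_{HS}\le\sqrt n$. Moreover $\xi(y_i)=\sum_ja_{ij}\xi(x_j)$ for all $\xi$, that is, $y_i=\sum_ja_{ij}x_j$. The hypothesis yields $\sum\|y_i\|^2\le C^2\sum\|x_j\|^2\le\sum\|y_i\|^2-1$, a contradiction.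

A point outside a convex set in a finite dimensional space can be weakly separated from it by a nonzero functional, even if the set is not closed. Since $P-S$ is a cone, we get $(h,c)\ne0$ with $h\in\mathcal H$, $c\in\mathbb R$ such that $(\mu,t)\mapsto\mu(h)+ct$ is $\le0$ on $P-S$ and $\ge0$ at $(0,-1)$. The latter says $c\le0$. Since $(\delta_x,C^2\|x\|^2)\in P$ and $(\delta_x,\|x\|^2)\in S$,
$$h(x)+cC^2\|x\|^2\le0,\qquad-h(x)-c\|x\|^2\le0\qquad(x\in E).$$
If $c=0$, then $h(x)=0$ for all $x$, so $h=0$ by polarization, contradicting $(h,c)\ne0$. So $c<0$, and after scaling $c=-1$. The two inequalities become $h(x)\le C^2\|x\|^2$ and $h(x)\ge\|x\|^2$. $\square$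

**Step 2: recalling complex interpolation.** Let $V$ be a finite dimensional complex space with two norms; write $V_0,V_1$ for the two normed spaces. For $0<\theta<1$, $[V_0,V_1]_\theta$ is $V$ with the norm
$$\|x\|_\theta=\inf_f\max\Big(\sup_t\|f(it)\|_0,\ \sup_t\|f(1+it)\|_1\Big),$$
over all $V$-valued $f$ with $f(\theta)=x$ that are bounded and continuous on $0\le\operatorname{Re}z\le1$, analytic inside, and tend to $0$ along both boundary lines. We use these textbook facts (Bergh–Löfström, *Interpolation Spaces*, Thms 4.1.2 and 5.1.2).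

* (I2) If $\|S:V_i\to V_i'\|\le c_i$ for $i=0,1$, then $\|S:[V_0,V_1]_\theta\to[V_0',V_1']_\theta\|\le c_0^{1-\theta}c_1^\theta$. Since $[\mathbb C,\mathbb C]_\theta=\mathbb C$, this applies to functionals.
* (I1) $\|x\|_\theta\le\|x\|_0^{1-\theta}\|x\|_1^\theta$: apply (I2) to $\mathbb C\to V$, $c\mapsto cx$.
* (I3) $[\ell_2^r(V_0),\ell_2^r(V_1)]_\theta=\ell_2^r([V_0,V_1]_\theta)$ isometrically.

For instance, if $V=\mathbb C$ with the norms $a|\cdot|$ and $b|\cdot|$, then (I1) gives $\|1\|_\theta\le a^{1-\theta}b^\theta$, and (I2) for the functional $c\mapsto c$ gives $1\le a^{-(1-\theta)}b^{-\theta}\|1\|_\theta$. So $\|1\|_\theta=a^{1-\theta}b^\theta$.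

**Step 3: a Hilbert endpoint improves $\sqrt n$ to $n^{\theta/2}$.**

**Lemma 6.** Let $H$ be a Euclidean norm and $Y$ any norm on $V$. For every $n$-dimensional $F\subset[H,Y]_\theta$ the conclusion of Lemma 5 holds with $C=n^{\theta/2}$.

*Proof.* Let $\|a\|\le1$ and $\|a\|_{HS}\le\sqrt n$. On $\ell_2^r(H)$ the map $a\otimes I$ has norm $\le1$. On $\ell_2^r(Y)$, by Cauchy–Schwarz,
$$\sum_i\Big\|\sum_ja_{ij}x_j\Big\|_Y^2\le\sum_i\Big(\sum_j|a_{ij}|^2\Big)\Big(\sum_j\|x_j\|_Y^2\Big)=\|a\|_{HS}^2\sum_j\|x_j\|_Y^2,$$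
so the norm is at most $\sqrt n$. By (I2) and (I3) the norm of $a\otimes I$ on $\ell_2^r([H,Y]_\theta)$ is at most $n^{\theta/2}$. Restrict to vectors $x_j\in F$ and apply Lemma 5. $\square$

As an example, $[\ell_2^N,\ell_\infty^N]_\theta=\ell_p^N$ with $\frac1p=\frac{1-\theta}2$, so every $n$-dimensional $F\subset\ell_p^N$, $2<p<\infty$, has $d(F,\ell_2^n)\le n^{1/2-1/p}$, independently of $N$.

**Step 4: the space $X$.** Replacing $\lambda_k$ by $\min(\lambda_k,2^k)$ keeps all hypotheses of Theorem A (note $\sum_k2^{-k}<\infty$) and only strengthens the conclusion. So assume $1<\lambda_k\le2^k$. Put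
$$\theta_k=\frac{\log\lambda_k}{\log\Lambda_k}\in(0,\tfrac12],\qquad\text{so that}\quad\Lambda_k^{\theta_k}=\lambda_k;$$
the range of $\theta_k$ comes from $\Lambda_k\ge4^k$. Define on $H_k=Z_k\oplus Z_{k+1}$
$$\|x\|_{Y_k}=\max\big(|x|,\ \Lambda_k\max_{i\in I_k}|\langle x,y_i^k\rangle|\big),\qquad X_k=[H_k,Y_k]_{\theta_k},\qquad X=\Big(\bigoplus_{k\ge1}X_k\Big)_{\ell_2}.$$
Since $|y_i^k|=\sqrt2$, we have $|x|\le\|x\|_{Y_k}\le\sqrt2\Lambda_k|x|$. Now (I2) for the identity into $H_k=[H_k,H_k]_{\theta_k}$, and (I1), give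
$$|x|\le\|x\|_{X_k}\le(\sqrt2\Lambda_k)^{\theta_k}|x|\le\sqrt2\,\lambda_k|x|.\tag{4}$$
The functional $\langle\cdot,y_i^k\rangle$ has norm $\sqrt2$ on $H_k$ and at most $1/\Lambda_k$ on $Y_k$. By (I2),
$$|\langle x,y_i^k\rangle|\le\sqrt2\,\lambda_k^{-1}\|x\|_{X_k}.\tag{5}$$

**Step 5: $d_n(X)$ is governed by the worst block.** Let $F\subset X$, $\dim F=n$, and let $F_k\subset X_k$ be its coordinate projections, so $\dim F_k\le n$. Put
$$c_n=\sup_k\min(\sqrt2\lambda_k,\,n^{\theta_k/2}).$$
On each $F_k$ there is a hermitian form $h_k$ with $\|x\|^2\le h_k(x)\le c_n^2\|x\|^2$. Indeed the form $2\lambda_k^2|x|^2$ works with constant $\sqrt2\lambda_k$ by (4), and Lemma 6 gives a form with constant $n^{\theta_k/2}$; take the better one. Then $h(x)=\sum_kh_k(x_k)$ converges on $F$, because $h_k(x_k)\le c_n^2\|x_k\|^2$ (Step 6 shows $c_n<\infty$), and $\|x\|^2\le h(x)\le c_n^2\|x\|^2$. So $d_n(X)\le c_n$.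

**Step 6: late blocks are invisible.** Let $n_k\le n<n_{k+1}$, $k\ge1$. We show $c_n\le\sqrt2\lambda_{k+1}$. For $j\le k+1$ the minimum in $c_n$ is at most $\sqrt2\lambda_j\le\sqrt2\lambda_{k+1}$. Let $j\ge k+2\ge3$. Since $n_j^{1/8}\ge3$ we have $\Lambda_j\ge n_j^{1/8}$, so $\log\Lambda_j\ge\frac18\log n_j\ge\frac18\sqrt{n_{j-1}}$. Also $\log\lambda_j\le j\log2$, $n\le n_{j-1}$, and $\log n_{j-1}=8\log n_{j-1}^{1/8}\le8n_{j-1}^{1/8}$. With (3),
$$\frac{\theta_j}2\log n\le\frac{4j\log2\,\log n_{j-1}}{\sqrt{n_{j-1}}}\le\frac{32(\log2)\,j}{n_{j-1}^{3/8}}\le\frac{32(\log2)\,j}{3\sqrt3\cdot8^{j-1}}\le0.21,$$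
because the last fraction decreases in $j$ and is about $0.2001$ at $j=3$. So $n^{\theta_j/2}\le e^{0.21}<\sqrt2<\sqrt2\lambda_{k+1}$. Hence
$$d_n(X)\le\sqrt2\,\lambda_{k+1}\qquad(n_k\le n<n_{k+1}).$$

**Step 7: counting with $\log^*$.** It remains to see that $k+1\le\log^*n$ for $n\ge n_k$. Put $b_k=n_k^{1/4}$. Then $b_k\ge b_1=16$, and
$$b_{k+1}\ge e^{\sqrt{n_k}/4}=e^{b_k^2/4}\ge e^{b_k},$$
as $b_k\ge4$. So $\log^*b_{k+1}\ge1+\log^*b_k$. Since $\log^*b_1=\log^*16=3$, we get $\log^*n_k\ge\log^*b_k\ge k+2$. As $\lambda$ is nondecreasing, $d_n(X)\le\sqrt2\,\lambda(\log^*n)$ for all $n\ge n_1=2^{16}$.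

## 7. Gluing neighboring blocks: the subspace $E$ and its telescoping traces

**Step 1: the subspace.** We want a subspace in which one copy of $Z_k$ is seen by both $X_{k-1}$ and $X_k$. For $k\ge2$ and $z\in Z_k$ let $e_k(z)\in X$ have

* $X_{k-1}$-coordinate $(0,z)\in Z_{k-1}\oplus Z_k$,
* $X_k$-coordinate $(z,0)\in Z_k\oplus Z_{k+1}$,

and all other coordinates $0$. Let $E$ be the closed span of all $e_k(z)$, $k\ge2$, $z\in Z_k$. For a finite sum $x=\sum_je_j(z_j)$ the $X_1$-coordinate is $(0,z_2)$ and the $X_k$-coordinate is $(z_k,z_{k+1})$ for $k\ge2$. So on the span, and by continuity on $E$, the $Z_k$-component of the $X_{k-1}$-coordinate equals the $Z_k$-component of the $X_k$-coordinate $(k\ge2)$. Call it $\zeta_k(x)$. By (4), $\zeta_k:E\to Z_k$ has norm at most $1$. Moreover $\zeta_ke_k=I_{Z_k}$, $\zeta_ke_j=0$ for $j\ne k$, and the $X_k$-coordinate of $x\in E$ is $(\zeta_kx,\zeta_{k+1}x)$ for $k\ge2$.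

For a bounded operator $T$ on $E$ put $\beta_k(T)=\frac1{n_k}\operatorname{tr}(\zeta_kTe_k)$, $k\ge2$. Then $\beta_k(I)=1$.

**Step 2: the key identity.** This is the expansion of Section 3 in the present setting. For $k\ge2$, $i\in I_k$ let
$$\varphi_i^k=e_k(u_i^k)-e_{k+1}(v_i^k)\in E.$$
We claim
$$\frac1{|I_k|}\sum_i\big\langle(T\varphi_i^k)_{X_k},y_i^k\big\rangle=\beta_k(T)-\beta_{k+1}(T).\tag{6}$$
Drop the index $k$ on $u_i,v_i,\varphi_i,y_i$. Since the $X_k$-coordinate of $T\varphi_i$ is $(\zeta_kT\varphi_i,\zeta_{k+1}T\varphi_i)$ and $y_i=u_i+v_i$,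
$$\big\langle(T\varphi_i)_{X_k},y_i\big\rangle=\langle\zeta_kT\varphi_i,u_i\rangle+\langle\zeta_{k+1}T\varphi_i,v_i\rangle.$$
Inserting $\varphi_i=e_ku_i-e_{k+1}v_i$ gives four terms. Recall $\langle Av,u\rangle=\operatorname{tr}(A\,\langle\cdot,u\rangle v)$. By (a), the two diagonal terms have averages
$$\frac1{|I_k|}\sum_i\langle\zeta_kTe_ku_i,u_i\rangle=\operatorname{tr}\Big(\zeta_kTe_k\,\frac1{|I_k|}\sum_i\langle\cdot,u_i\rangle u_i\Big)=\frac1{n_k}\operatorname{tr}(\zeta_kTe_k)=\beta_k(T)$$
and, with a minus sign in front, $\frac1{|I_k|}\sum_i\langle\zeta_{k+1}Te_{k+1}v_i,v_i\rangle=\beta_{k+1}(T)$. The cross terms vanish, again by (a):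
$$\sum_i\langle\zeta_kTe_{k+1}v_i,u_i\rangle=\operatorname{tr}\Big(\zeta_kTe_{k+1}\sum_i\langle\cdot,u_i\rangle v_i\Big)=0,$$
$$\sum_i\langle\zeta_{k+1}Te_ku_i,v_i\rangle=\operatorname{tr}\Big(\zeta_{k+1}Te_k\sum_i\langle\cdot,v_i\rangle u_i\Big)=0.$$
This proves (6). By (5), and since $\|(T\varphi_i)_{X_k}\|\le\|T\varphi_i\|$,
$$|\beta_k(T)-\beta_{k+1}(T)|\le\sqrt2\,\lambda_k^{-1}\max_i\|T\varphi_i^k\|.\tag{7}$$

**Step 3: the vectors $\varphi_i^k$ are bounded.** The nonzero coordinates of $\varphi_i^k$ are $(0,u_i^k)\in X_{k-1}$, $(u_i^k,-v_i^k)\in X_k$ and $(-v_i^k,0)\in X_{k+1}$. Here (b) and (c) are used.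

* By (c), $\|(0,u_i^k)\|_{Y_{k-1}}=\max(1,\Lambda_{k-1}\max_j|\langle u_i^k,v_j^{k-1}\rangle|)\le\max(1,\Lambda_{k-1}/\Lambda_k)=1$.
* By (c), $\|(-v_i^k,0)\|_{Y_{k+1}}=\max(1,\Lambda_{k+1}\max_j|\langle v_i^k,u_j^{k+1}\rangle|)\le1$.
* We have $\langle(u_i^k,-v_i^k),y_j^k\rangle=\langle u_i^k,u_j^k\rangle-\langle v_i^k,v_j^k\rangle$. This is $1-1=0$ for $j=i$, and at most $2/\Lambda_k$ in modulus for $j\ne i$ by (b). So $\|(u_i^k,-v_i^k)\|_{Y_k}\le\max(\sqrt2,2)=2$.

The Euclidean norms of the three vectors are $1,\sqrt2,1$. By (I1) the coordinates $(0,u_i^k)$, $(u_i^k,-v_i^k)$, $(-v_i^k,0)$ have norms at most $1,2,1$ in $X_{k-1},X_k,X_{k+1}$. Hence $\|\varphi_i^k\|\le\sqrt6$.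

**Step 4: the compact set.** Let $R_k=\sum_{j\ge k}1/\lambda_j$ and $\rho_k=\sqrt{R_k}$. Then $\rho_k\downarrow0$, and dividing by $\rho_k$ does not destroy summability:
$$\sum_k\frac1{\lambda_k\rho_k}=\sum_k\frac{R_k-R_{k+1}}{\sqrt{R_k}}=\sum_k\big(\sqrt{R_k}-\sqrt{R_{k+1}}\big)\frac{\sqrt{R_k}+\sqrt{R_{k+1}}}{\sqrt{R_k}}\le2\sum_k\big(\sqrt{R_k}-\sqrt{R_{k+1}}\big)=2\sqrt{R_1}.$$
Let $\mathcal B$ be an orthonormal basis of $Z_2$ and
$$K=\{0\}\cup\{\rho_k\varphi_i^k:k\ge2,\ i\in I_k\}\cup\{e_2(f):f\in\mathcal B\}.$$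
$K$ is compact, because each $I_k$ is finite and $\rho_k\|\varphi_i^k\|\le\sqrt6\,\rho_k\to0$.

**Step 5: the limit functional.** By (7), for every bounded $T$ on $E$,
$$\sum_{k\ge2}|\beta_k(T)-\beta_{k+1}(T)|\le\sqrt2\sum_{k\ge2}\frac1{\lambda_k\rho_k}\max_i\|T(\rho_k\varphi_i^k)\|\le2\sqrt{2R_1}\,\sup_{x\in K}\|Tx\|.$$
So $\beta(T)=\lim_k\beta_k(T)$ exists. Since $\beta_2(T)=\frac1{n_2}\sum_{f\in\mathcal B}\langle\zeta_2Te_2(f),f\rangle$, we have $|\beta_2(T)|\le\max_{f\in\mathcal B}\|Te_2(f)\|$. Therefore, with constants $C,C'$ independent of $T$,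
$$|\beta(T)|\le C\sup_{x\in K}\|Tx\|\le C'\|T\|.\tag{8}$$
Clearly $\beta$ is linear and $\beta(I)=1$.

**Step 6: $\beta$ vanishes on finite rank operators.** Let $T=x^*\otimes e$ with $x^*\in E^*$ and $e$ in the linear span of the $e_j(Z_j)$. Then $\zeta_kTe_kz=x^*(e_kz)\,\zeta_ke=0$ for all large $k$, so $\beta(T)=0$. By (8), $e\mapsto\beta(x^*\otimes e)$ is continuous, so by density $\beta(x^*\otimes e)=0$ for all $e\in E$. By linearity $\beta(T)=0$ for every bounded finite rank $T$. Lemma 3 shows that $E$ fails the AP. This proves Theorem A for complex scalars.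

## 8. Passing to real scalars

Regard $X$ and $E$ as real spaces. Again $X$ is an $\ell_2$-sum of finite dimensional spaces.

**Step 1: the real space $E$ fails the AP.** Suppose it had the AP. Let $K\subset E$ be compact and $\varepsilon>0$. There is a real-linear $T$ of finite rank with $\|Tx-x\|<\varepsilon$ on the compact set $K\cup iK$. Put $T'x=\frac12(Tx-iT(ix))$. Then $T'(ix)=\frac12(T(ix)+iTx)=iT'x$, so $T'$ is complex-linear, and it has finite rank. For $x\in K$
$$T'x-x=\tfrac12(Tx-x)-\tfrac i2\big(T(ix)-ix\big),$$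
which has norm $<\varepsilon$. So the complex space $E$ would have the AP, contrary to Section 7.

**Step 2: the bound on $d_n$.** A real $n$-dimensional subspace lies in its complex span, whose complex dimension is at most $n$. The real part of the hermitian form of Section 6, Step 5, on this span is a real inner product with the same quadratic values, and the constants $c_m$ there are nondecreasing in the dimension $m$. So the same bound holds, and Theorem A is proved. $\blacksquare$

## 9. Operators that fix a subspace and a set of functionals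

Now we turn to Theorem B. Scalars are real or complex, $Y$ is an infinite dimensional closed subspace of $X$, and $d_n=d_n(X)$. We use (1), Lemma 1 and Lemma 2. The projections of Lemma 2 fix vectors; we also need operators that fix functionals.

**Lemma 7.** Let $G\subset Y^*$, $\dim G=m$. There is $R:Y\to Y$ of rank $\le m$ with $g(Rx)=g(x)$ for all $g\in G$, $x\in Y$, and $\|R\|\le4d_{25^m}$.

*Proof.* Let $q:Y\to G^*$, $q(x)(g)=g(x)$, so $\|q\|\le1$. By Helly's theorem each element of the unit sphere of $G^*$ has a lifting under $q$ of norm at most $2$. Let $W$ be the span of such liftings of the elements of a $\frac12$-net of that sphere with at most $25^m$ elements; $\dim W\le25^m$. By Lemma 1 every $\xi\in G^*$ is $\sum_lc_l\eta_l$ with $\sum|c_l|\le2\|\xi\|$. So $\xi$ has a lifting $w\in W$ with $\|w\|\le4\|\xi\|$. Take $|\cdot|$ on $W$ as in (1), and let $s(\xi)$ be the lifting of $\xi$ in $W$ of least Euclidean norm. It is the unique lifting in the orthogonal complement of $\ker q|_W$, so it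 depends linearly on $\xi$. Then $\|s\xi\|\le|s\xi|\le|w|\le4d_{25^m}\|\xi\|$. Put $R=sq$. Since $qs=I$, we have $qR=q$, which is the assertion. $\square$

**Lemma 8.** Let $F\subset Y$, $G\subset Y^*$ have dimensions $\le m$. There is $Q:Y\to Y$ with rank $\le\dim F+\dim G$, $Q|_F=I_F$, $Q^*|_G=I_G$, and $\|Q\|\le14\,d_{m+25^m}^2$.

*Proof.* Take $Q^1$ from Lemma 2, $R$ from Lemma 7, and $Q=Q^1+R-RQ^1$. The range of $Q$ lies in $F+R(Y)$. For $f\in F$, $Qf=f+Rf-Rf=f$. For $g\in G$, $g(Qx)=g(Q^1x)+g(x)-g(Q^1x)=g(x)$. With $d=d_{m+25^m}\ge1$, $\|Q\|\le2d+4d+8d^2\le14d^2$. $\square$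

The operator $Q$ need not be a projection, and we shall never use $Q^2$.

## 10. Averaging a chain of operators: proof of Theorem B

A single $Q$ fixes $F$, but its norm is bounded only by $14d^2$ with $d$ evaluated at a huge index. The idea is to build a long chain $Q_0,Q_1,\dots$ that fixes more and more, and to average. For a fixed $x$, if $Q_jx$ is close to $Q_{j-1}x$, then $Q_{j-1}x$ is short, because $Q_j$ preserves functionals that norm the range of $Q_{j-1}$. And a Hilbertian argument shows that $Q_jx$ can be far from $Q_{j-1}x$ for only a few $j$.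

If a closed subspace $Y$ has finite dimension, $T=I_Y$ has the required property. So let $\dim Y=\infty$, and let $F\subset Y$ be finite dimensional; enlarging $F$, assume $n=\dim F\ge2$.

**Step 1: the chain.** Put $r_0=n$, $r_j=27^{r_{j-1}}$. For $r\ge2$, $27^r-25^r=2\sum_{i=0}^{r-1}27^i25^{r-1-i}\ge2r$, so $2r+25^r\le27^r$. Fix $L\in\mathbb N$ and put $D=d_{r_{L+2}}$, $B=14D^2$. Let $Q_0$ be a projection onto $F$ from Lemma 2. As $n+25^n\le r_1$, $\|Q_0\|\le2D\le B$.

Given $Q_{j-1}$ of rank $\le r_{j-1}$, choose for each $e'$ in a $\frac12$-net (of at most $25^{r_{j-1}}$ elements) of the unit sphere of $Q_{j-1}Y$ a norm one functional $\gamma\in Y^*$ with $\gamma(e')=1$. Let $\Gamma_j$ be the set of these functionals. If $\|e\|=1$ and $\|e-e'\|\le\frac12$, then $|\gamma(e)|\ge1-\frac12$. So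
$$\|e\|\le2\max_{\gamma\in\Gamma_j}|\gamma(e)|\qquad(e\in Q_{j-1}Y).\tag{9}$$
Let $Q_j$ be given by Lemma 8 for the spaces $Q_{j-1}Y$ and $Q_{j-1}^*Y^*+\operatorname{span}\Gamma_j$. Their dimensions are at most $r_{j-1}$ and $r_{j-1}+25^{r_{j-1}}$, both $\le r_j$, and the rank of $Q_j$ is at most $2r_{j-1}+25^{r_{j-1}}\le r_j$. Since $r_j+25^{r_j}\le r_{j+1}$, we get $\|Q_j\|\le14d_{r_{j+1}}^2\le B$ for $1\le j\le L+1$.

**Step 2: algebra of the chain.** $Q_j$ is the identity on $Q_{j-1}Y$, and $Q_j^*$ is the identity on $Q_{j-1}^*Y^*$. So $Q_jQ_{j-1}=Q_{j-1}=Q_{j-1}Q_j$, and the ranges of the $Q_j$ and of the $Q_j^*$ increase. For $i<j$ the range of $Q_i$ lies in that of $Q_{j-1}$, and likewise for the adjoints. Hence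
$$Q_iQ_j=Q_jQ_i=Q_i\quad(i<j),\qquad\gamma(Q_jx)=\gamma(x)\quad(\gamma\in\Gamma_j,\ x\in Y).\tag{10}$$
Let $\Delta_j=Q_j-Q_{j-1}$. By (10),
$$\Delta_jQ_l=0\ \text{ if }l\le j-2,\qquad\Delta_jQ_l=\Delta_j\ \text{ if }l\ge j+1.\tag{11}$$
Put $T=\frac1L\sum_{j=1}^LQ_{j-1}$. It has finite rank, and $T|_F=I_F$ because $F=Q_0Y$ is contained in all ranges and is fixed by every $Q_j$.

**Step 3: good and bad indices.** Let $\|x\|=1$. Call $j\in\{1,\dots,L\}$ good if $\|\Delta_jx\|\le\frac12$, otherwise bad. For good $j$, (9) and (10) give some $\gamma\in\Gamma_j$ with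
$$\|Q_{j-1}x\|\le2|\gamma(Q_{j-1}x)|=2|\gamma(Q_jx)-\gamma(\Delta_jx)|=2|\gamma(x)-\gamma(\Delta_jx)|\le3.$$
For bad $j$ we only know $\|Q_{j-1}x\|\le B$. If there are $b$ bad indices, then
$$\|Tx\|\le3+\frac{bB}L.\tag{12}$$

**Step 4: bad indices force separated convex hulls.** Suppose $b\ge1$. Take every third bad index, starting with the first: $t_1<\dots<t_{b'}$ with gaps $\ge3$ and $b\le3b'$. Put $S_i=Q_{t_i+1}x$. Let $1\le s<b'$, $u\in\operatorname{conv}\{S_i:i\le s\}$, $v\in\operatorname{conv}\{S_i:i>s\}$, and $t=t_{s+1}$. For $i\le s$ we have $t_i+1\le t-2$, so $\Delta_tS_i=0$ by (11). For $i>s$ we have $t_i+1\ge t+1$, so $\Delta_tS_i=\Delta_tx$. Thus $\Delta_t(v-u)=\Delta_tx$. Since $t$ is bad and $\|\Delta_t\|\le2B$,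
$$2B\|v-u\|\ge\|\Delta_tx\|>\tfrac12,\qquad\text{so}\quad\|v-u\|\ge\delta:=\frac1{4B}.$$

**Step 5: a martingale bounds their number.** All $S_i$ lie in $W=Q_{L+1}Y$, and $\dim W\le r_{L+1}$. By (1) there is a Euclidean norm on $W$ with $\|\cdot\|\le|\cdot|\le D\|\cdot\|$. Then $|S_i|\le DB$, and $|v-u|\ge\delta$ for $u,v$ as in Step 4. Let $2^k\le b'<2^{k+1}$. View $(S_i)_{i\le2^k}$ as a function on $\{1,\dots,2^k\}$ with uniform probability, and let $(M_t)_{t=0}^k$ be its dyadic martingale: $M_t$ is the average over the dyadic blocks of length $2^{k-t}$. On a block of length $2^{k-t+1}$, $M_{t-1}$ is the mean of the averages over the two halves, and $M_t$ is one of these two averages. So $|M_t-M_{t-1}|$ is half the distance between the averages over the left and right halves, which by Step 4 (with $s$ the last index of the left half) is at least $\delta/2$. By orthogonality of martingale differences in the Hilbert space $(W,|\cdot|)$,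
$$\frac{k\delta^2}4\le\sum_{t=1}^k\mathbb E|M_t-M_{t-1}|^2\le\mathbb E|M_k|^2\le D^2B^2.$$
So $k\le64D^2B^4=\kappa D^{10}$ with $\kappa=64\cdot14^4$, and
$$b\le3b'\le3\cdot2^{k+1}\le6\cdot2^{\kappa D^{10}}.$$
This bound also holds if $b=0$, and it does not depend on $x$.

**Step 6: choice of $L$.** We must beat $bB$ by $L$, although $D=d_{r_{L+2}}$ itself depends on $L$ through a tower of height about $L$. For $r\ge2$, $4\cdot27^r\le e^{4r}$, because $\log4+r\log27\le4r$ holds at $r=2$ ($1.387+6.592<8$) and $\log27<4$. So $4r_j\le e^{4r_{j-1}}$, hence $\log^*(4r_j)\le1+\log^*(4r_{j-1})$, and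
$$\log^*r_{L+2}\le\log^*(4r_{L+2})\le L+2+\log^*(4n).$$
Keep $n$ fixed and let $L\to\infty$. Then $r_{L+2}\to\infty$, and the hypothesis $d_N=o((\log\log^*N)^{1/10})$ gives
$$D^{10}=d_{r_{L+2}}^{10}=o\big(\log(L+2+\log^*(4n))\big)=o(\log L).$$
Hence $bB\le84D^2\,2^{\kappa D^{10}}=L^{o(1)}\le L$ for large $L$, uniformly in $x$. By (12), $\|T\|\le4$. This is the property asserted in Theorem B.

**Step 7: the AP.** Given compact $K\subset Y$ and $\varepsilon>0$, apply this to the span $F$ of a finite $\frac\varepsilon6$-net of $K$ contained in $K$. For $x\in K$ and a net point $f$ with $\|x-f\|\le\frac\varepsilon6$,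
$$\|Tx-x\|=\|T(x-f)-(x-f)\|\le(4+1)\frac\varepsilon6<\varepsilon.$$
So every closed subspace $Y$ of $X$ has the AP, with the constant $4$ in the stated property the same for all of them. $\blacksquare$
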